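# Distinct squares in binary words and independent circuits in Rauzy graphs

## Four squares in the word $aabaabaa$

A **square** is a word of the form $uu$ with $u$ nonempty. Take
$$w=aabaabaa ,$$
a word of length $8$, and let us find all the different squares that occur in it as factors (blocks of consecutive letters). A square $uu$ contains each letter an even number of times, so it contains either no $b$ or both $b$'s. With no $b$ there is only $aa$. With two $b$'s, each copy of $u$ contains exactly one, so $u=a^sba^t$ and $uu=a^sba^{s+t}ba^t$. The block between the two $b$'s of $w$ is $aa$, so $s+t=2$, and the three choices give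
$$baabaa,\qquad abaaba,\qquad aabaab ,$$
all of which occur. So $w$ has $4$ distinct squares, exactly half its length.

Now vary the word. Lengthening the first block by two gives $aaaabaabaa$, of length $10$, whose squares are $aa$, $aaaa$ and the same three as before: five, again exactly one half. With three $b$'s one can beat one half. The word $abaabaaabaaaa$ has length $13$. Its squares with no $b$ are $aa$ and $aaaa$. Its squares with two $b$'s have the middle block $aa$ (these are $baabaa$, $abaaba$) or $aaa$ (these are $baaabaaa$, $abaaabaa$, $aabaaaba$). That makes $7$, and $7/13>1/2$. So the achievable ratio of squares to letters seems to depend on how many copies of the rarer letter we may use.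

Let us fix notation. For a word $w$ let $|w|$ be its length and $|w|_c$ the number of occurrences of the letter $c$. Let $\mathrm{Sq}(w)$ be the set of distinct squares that occur as factors of $w$, and $\#\mathrm{Sq}(w)$ its size. Fraenkel and Simpson conjectured in 1998 that $\#\mathrm{Sq}(w)\le |w|$ for every word. They proved $\#\mathrm{Sq}(w)\le 2n$ for $|w|=n$, and Ilie improved this to $2n-\log n$. The paper "A Stronger Square Conjecture on Binary Words" poses the following sharper bound for two letters: with $k=\min(|w|_a,|w|_b)$,
$$\#\mathrm{Sq}(w)\le\frac{2k-1}{2k+2}\,n .$$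
For $k=2,3,4$ the factor is $\frac12,\frac58,\frac7{10}$. One assumes $k\ge2$. For $k=1$ the bound would read $n/4$, and $a^4b$, which has length $5$ and the two squares $aa$, $aaaa$, violates it. The conjecture is true, and here is what we shall prove.

**Theorem 1.** Let $w\in\{a,b\}^*$, $|w|=n$, $k=\min(|w|_a,|w|_b)\ge2$. Then $\#\mathrm{Sq}(w)\le\frac{2k-1}{2k+2}n$.

A **run** of a letter $c$ in $w$ is a maximal block of consecutive $c$'s.

**Theorem 2.**

1. (Run bound.) Let $w$ be binary, of length $n$, containing both letters. For $c\in\{a,b\}$ let $L_c$ be the length of the longest run of $c$ in $w$, and $L_c'$ the length of the second longest (with multiplicity; $0$ if there is only one run). Then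
$$\#\mathrm{Sq}(w)\le n-\lceil L_a/2\rceil-\lceil L_b/2\rceil-\max(L_a',L_b').$$
2. (Equality.) If $k\ge3$, the inequality in Theorem 1 is strict. If $k=2$, equality holds if and only if, up to exchanging letters and reversal, $w=a^iba^jba^j$ with $i$ even, $i\ge2$, $i\ge j\ge0$.
3. (Sharpness.) For $k\ge2$ and every $n\ge\frac{k^2+5k+2}2$ there is a word of length $n$ with $\min(|w|_a,|w|_b)=k$ and $\#\mathrm{Sq}(w)\ge\frac{2k-1}{2k+2}n-\frac{5k}4-\frac12$. So for no $k$ can the constant be lowered.

Thus for $n\ge\frac{k^2+5k+2}2$ the maximum of $\#\mathrm{Sq}(w)$ over words of length $n$ with parameter $k$ lies between $\frac{2k-1}{2k+2}n-\frac{5k}4-\frac12$ and $\frac{2k-1}{2k+2}n$. The upper value is attained only when $k=2$, exactly by the words in Theorem 2(2).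

Neither the number of squares nor the bound changes if we exchange the letters or reverse $w$. So from now on, whenever $k$ is in play, $|w|_b=k\le|w|_a$, and we write
$$w=a^{x_0}ba^{x_1}b\cdots ba^{x_k},\qquad \sum_{j=0}^k x_j=n-k,\qquad x_j\ge0 .$$

## The case $k=2$ by direct count

With two $b$'s we can count all squares, as in the opening example. This settles Theorem 1 and the equality statement for $k=2$.

Let $w=a^iba^jba^l$, so $n=i+j+l+2$ and the bound is $n/2$. The squares without $b$ are the even powers of $a$, and there are $\lfloor\max(i,j,l)/2\rfloor$ of them. The squares with two $b$'s are the words $a^sba^jba^{j-s}$ with $0\le s\le\min(i,j)$ and $j-s\le l$. Let $Q$ be their number. The admissible $s$ run from $\max(0,j-l)$ to $\min(i,j)$, hence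
$$Q=\max\bigl(0,\ \min(i,j)-\max(0,j-l)+1\bigr).$$
We compute the excess $E:=2\,\#\mathrm{Sq}(w)-n=2\lfloor\max(i,j,l)/2\rfloor+2Q-(i+j+l+2)$. We must show $E\le0$ and find when $E=0$. Note that $2\lfloor x/2\rfloor-x\le0$, with equality exactly for even $x$.

**Both outer runs at least $j$.** By reversal let $i\ge l\ge j$. Then $Q=j+1$ and
$$E=\bigl(2\lfloor i/2\rfloor-i\bigr)-(l-j).$$
The first term is $\le0$ and $l-j\ge0$. So $E\le0$, with equality exactly when $i$ is even and $l=j$.

**Exactly one outer run below $j$.** By reversal let $l<j\le i$. Then $Q=j-(j-l)+1=l+1$ and $E=(2\lfloor i/2\rfloor-i)-(j-l)<0$.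

**Both outer runs below $j$.** Here $Q=\max(0,i+l-j+1)$. If $Q>0$, then $E=2\lfloor j/2\rfloor+2(i+l-j+1)-(i+j+l+2)=(2\lfloor j/2\rfloor-j)-(2j-i-l)<0$. If $Q=0$, then $E=2\lfloor j/2\rfloor-(i+j+l+2)<0$.

So $\#\mathrm{Sq}(w)\le n/2$ always, and equality holds exactly when, up to reversal, $w=a^iba^jba^j$ with $i$ even and $i\ge j\ge0$. The hypothesis $|w|_a\ge2$ excludes exactly $i=j=0$, so $i\ge2$. With the exchange of letters, this is Theorem 1 for $k=2$ and the second half of Theorem 2(2). $\square$

For larger $k$, squares with four, six, … letters $b$ appear and may sit in several places at once, so a direct count is no longer at hand.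

## Runs in a staircase: the constant cannot be lowered

Before looking for an upper bound, let us see why the constant is forced. This section proves Theorem 2(3). It generalizes the word $abaabaaabaaaa$.

For $L\ge1$ and $0\le e\le k$ let
$$w=a^{L}b\,a^{L+1}b\cdots b\,a^{L+k-1}b\,a^{L+k+e}.$$
Its length is $n=\sum_{r=0}^k(L+r)+e+k=(k+1)L+\frac{k(k+3)}2+e$. As $e$ ranges over $0,\dots,k$ and $L$ over $1,2,\dots$, every $n\ge k+1+\frac{k(k+3)}2=\frac{k^2+5k+2}2$ is obtained. Since $\frac{k^2+5k+2}2\ge2k$, we have $|w|_a=n-k\ge k=|w|_b$.

For $1\le r\le k-1$ and $0\le s\le L+r-1$ the word $a^sba^{L+r}ba^{L+r-s}$ is the square of $a^sba^{L+r-s}$. It occurs in $w$ around the run of length $L+r$, because the run on the left has length $L+r-1\ge s$ and the one on the right has length at least $L+r+1$. Different pairs $(r,s)$ give different words, so there are $\sum_{r=1}^{k-1}(L+r)=(k-1)L+\frac{k(k-1)}2$ of these squares. Adding the powers of $a$,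
$$\#\mathrm{Sq}(w)\ge(k-1)L+\tfrac{k(k-1)}2+\Big\lfloor\tfrac{L+k+e}2\Big\rfloor\ge\bigl(k-\tfrac12\bigr)L+\tfrac{k(k-1)}2+\tfrac{k+e-1}2 .$$
On the other hand, since $\frac{2k-1}{2k+2}(k+1)=k-\frac12$ and $\frac{2k-1}{2k+2}=1-\frac3{2k+2}$,
$$\tfrac{2k-1}{2k+2}n=\bigl(k-\tfrac12\bigr)L+\bigl(1-\tfrac3{2k+2}\bigr)\bigl(\tfrac{k(k+3)}2+e\bigr).$$
Subtract. The terms in $L$ cancel, $\frac{k(k+3)}2-\frac{k(k-1)}2=2k$, and $e\bigl(1-\frac3{2k+2}\bigr)-\frac e2\le\frac e2$. Hence
$$\tfrac{2k-1}{2k+2}n-\#\mathrm{Sq}(w)\le2k-\tfrac{3k(k+3)}{4(k+1)}+\tfrac e2-\tfrac{k-1}2\le2k-\tfrac{3k}4+\tfrac k2-\tfrac{k-1}2=\tfrac{5k}4+\tfrac12,$$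
using $\frac{k+3}{k+1}\ge1$ and $e\le k$. For fixed $k$ the right side does not grow with $n$, so no smaller constant can work. $\square$

It helps to rewrite the bound to be proved as
$$\#\mathrm{Sq}(w)\le n-B,\qquad B=\frac{3n}{2(k+1)} .$$
Since $n+1=\sum_j(x_j+1)$, the number $\frac{n+1}{k+1}$ is one plus the average of the $x_j$. So, starting from an upper bound near $n$, we must *save* about one and a half average runs of $a$. Keep this figure in mind.

## Rauzy graphs and their cycle spaces

We want an upper bound near $n$ with visible slack. The tool is to attach independent circuits in certain graphs to the squares; this technique was used by Brlek and Li for squares.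

**Words.** A nonempty word is **primitive** if it is not $v^r$ with $r\ge2$. Every nonempty word is $q^r$ for a unique primitive $q$ and a unique $r\ge1$. Two words are **conjugate** if they have the form $xy$ and $yx$. A primitive word of length $l$ has exactly $l$ distinct conjugates, one for each rotation. A word $v=v_1\cdots v_l$ has **period** $d\ge 1$ if $v_{i+d}=v_i$ whenever both sides make sense. If $d<l$, then the first $l-d$ letters spell the same word as the last $l-d$ letters. A nonempty word that is both a proper prefix and a proper suffix of $v$ is called a **border** of $v$. So a word with a period smaller than its length has a border.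

**Lyndon words.** A **Lyndon word** is a primitive word that is lexicographically smaller than all its other conjugates. Every primitive word has exactly one Lyndon conjugate, namely the least one: for $baa$ the conjugates are $aab,aba,baa$, and the Lyndon one is $aab$.

*A Lyndon word $q$ has no border.* Suppose $q=xu=uy$ with $u,x,y$ nonempty; then $|x|=|y|$. The words $ux$ and $yu$ are nontrivial rotations of $q$, so $q<ux$ and $q<yu$. From $uy<ux$ we get $y<x$. From $xu<yu$ and $|x|=|y|$ we get $x<y$. This is a contradiction.

**Rauzy graph.** Let $w$ be a binary word of length $n$ containing both letters, and let $C(m)$ be the number of its distinct factors of length $m$. For $1\le m\le n-1$ the **Rauzy graph** $\Gamma_m$ is the directed graph whose vertices are the factors of length $m$ and whose edges are the factors of length $m+1$. The edge $e$ goes from its prefix of length $m$ to its suffix of length $m$.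

Sliding a window along $w$ gives a walk in $\Gamma_m$ through all vertices and edges, so $\Gamma_m$ is connected (ignoring directions). Its **cycle space** $Z_m\subseteq\mathbb R^{E}$, where $E$ is the set of edges, consists of the vectors for which inflow equals outflow at every vertex. Closed walks, with each edge counted as often as it is used, give vectors in $Z_m$. For a connected graph the cycle space has dimension (edges) $-$ (vertices) $+1$, so
$$\dim Z_m=C(m+1)-C(m)+1 .$$
Summing over $m$, the differences telescope, and with $C(n)=1$, $C(1)=2$ we get
$$\sum_{m=1}^{n-1}\dim Z_m=C(n)-C(1)+(n-1)=n-2 .\tag{1}$$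
So the whole family of graphs has only $n-2$ independent cycles to offer.

**Example.** For $w=aabaabaa$ one finds $C(1),\dots,C(8)=2,3,3,3,3,3,2,1$. So $\dim Z_1,\dots,\dim Z_7=2,1,1,1,1,0,0$, with sum $6=n-2$. The graph $\Gamma_1$ has a loop $aa$ at $a$ and the two edges $ab$, $ba$. The graph $\Gamma_2$ is the triangle $aa\to ab\to ba\to aa$. The graphs $\Gamma_3,\Gamma_4,\Gamma_5$ are triangles too.

## Small circuits pay for squares

**Step 1: a periodic word gives a circuit.** The aim is to turn repetitions into elements of $Z_m$. Let $p$ be primitive, $|p|=l$, and let $p^{\mathbb Z}$ be the bi-infinite periodic word $\cdots ppp\cdots$. For $m\ge l$ it has exactly $l$ distinct factors of length $m$: the factor depends only on the starting position modulo $l$, and different residues give different conjugates of $p$ as prefixes of length $l$. Suppose $m\ge l$ and all factors of $p^{\mathbb Z}$ of length $m+1$ occur in $w$. Then these $l$ edges of $\Gamma_m$ pass through $l$ distinct vertices in cyclic order, so they form an elementary circuit of length $l$. We call it $C_{p,m}$. It depends only on $m$ and the conjugacy class $[p]$,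 and its indicator vector lies in $Z_m$. The circuits $C_{p,m}$ (always with $|p|\le m$) are called **small**.

In the example, $C_{a,1}$ is the loop of $\Gamma_1$, and $C_{aab,3},C_{aab,4},C_{aab,5}$ are the three later triangles. The triangle in $\Gamma_2$ is *not* small, because its length $3$ exceeds $m=2$. Neither is the circuit $a\to b\to a$ in $\Gamma_1$.

**Step 2: small circuits are independent.** We need this in order to bound their number by $\dim Z_m$.

**Lemma 1.** For fixed $m$, the small circuits $C_{p,m}$, with $[p]$ running over conjugacy classes, are linearly independent.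

*Proof.* Order the small circuits of $\Gamma_m$ by length, ties in any order. We show that each contains an edge lying in no earlier one. Given $C_{p,m}$ with $|p|=l$, let $q$ be the Lyndon conjugate of $p$ and let $e_p$ be the factor of $p^{\mathbb Z}$ of length $m+1$ that begins with $q$. It is an edge of $C_{p,m}$. Suppose $e_p$ also lies in $C_{p',m}$, where $|p'|\le l$ and $p'$ is not conjugate to $p$. Then $e_p$, and with it its prefix $q$, is a factor of $p'^{\mathbb Z}$. If $|p'|<l$, then $q$ has the period $|p'|<|q|$, so $q$ has a border, which is impossible for a Lyndon word. If $|p'|=l$, then $q$ is a factor of $p'^{\mathbb Z}$ of length $|p'|$, hence a conjugate of $p'$, and $p'$ is conjugate to $p$, a contradiction.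

Now in a linear relation consider the last circuit with nonzero coefficient. Its edge $e_p$ lies in no other circuit of the relation, so its coefficient must be zero, a contradiction. $\square$

**Step 3: how many circuits and how many squares belong to $p$.** Let $M(p)$ be the largest $t\ge0$ such that all factors of $p^{\mathbb Z}$ of length $t$ occur in $w$. If the property holds for $t$, it holds for all smaller values, and $M(p)\le n$. The circuit $C_{p,m}$ exists exactly for $|p|\le m\le M(p)-1$, so the number of such $m$ is
$$N(p)=\max(0,M(p)-|p|).$$
Let $S(p)$ be the number of squares in $\mathrm{Sq}(w)$ of the form $q^{2r}$ with $q$ a conjugate of $p$ and $r\ge1$. Every square $uu$ has $u=q^r$ for a unique primitive $q$ and a unique $r$, so $\#\mathrm{Sq}(w)=\sum_{[p]}S(p)$.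

**Lemma 2.** $N(p)\ge S(p)$ for all primitive $p$. If $q^4\in\mathrm{Sq}(w)$ for some conjugate $q$ of $p$, then $N(p)\ge S(p)+1$.

*Proof.* If $S(p)=0$, the first claim is clear and the hypothesis of the second fails. Assume $S(p)>0$ and let $l=|p|$. Let $R$ be the largest $r$ such that some $q^{2r}$ occurs in $w$, $q$ a conjugate of $p$, and let $t\in[1,l]$ be the number of conjugates $q$ with $q^{2R}$ occurring. Each exponent $r<R$ contributes at most $l$ squares and $r=R$ contributes $t$, so $S(p)\le(R-1)l+t$.

We claim $M(p)\ge(2R-1)l+t$. Index the factors of $p^{\mathbb Z}$ by their starting positions modulo $l$. Call a residue $j$ *good* if the factor of length $2Rl$ starting at $j$ occurs in $w$. Exactly $t$ residues are good and $l-t$ are bad. Given any $i$, the $l-t+1$ residues $i,i-1,\dots,i-(l-t)$ are distinct, so one of them is good, say $i-\delta$ with $0\le\delta\le l-t$. Since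
$$\delta+(2R-1)l+t\le(l-t)+(2R-1)l+t=2Rl,$$
the factor of length $(2R-1)l+t$ starting at $i$ lies inside the factor of length $2Rl$ starting at $i-\delta$, and so it occurs in $w$. As $i$ was arbitrary, the claim follows.

Therefore $N(p)\ge(2R-2)l+t\ge(R-1)l+t\ge S(p)$. If some $q^4$ occurs, then $R\ge2$ and the middle inequality is strict. $\square$

**Step 4: the letters have a surplus.** For a letter $c$ we have $M(c)=L_c$, so $N(c)=L_c-1$, while $S(c)=\lfloor L_c/2\rfloor$. Hence
$$N(c)-S(c)=\lceil L_c/2\rceil-1 .\tag{2}$$

**What this gives, and where it stops.** By Lemma 1, the number of small circuits in $\Gamma_m$ is at most $\dim Z_m$. Summing with (1) gives $\sum_{[p]}N(p)\le n-2$, and Lemma 2 with (2) yields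
$$\#\mathrm{Sq}(w)\le n-\lceil L_a/2\rceil-\lceil L_b/2\rceil .$$
Test it on $w=(a^Lb)^ka^L$, where all runs of $a$ have the same length. Here $L_b=1$, so we have saved $\lceil L/2\rceil+1$. Since $n=(k+1)L+k$, we must save
$$B=\tfrac32L+\tfrac{3k}{2(k+1)}\ge\tfrac32L+1 .$$
We fall short by at least $\frac32L+1-\frac{L+1}2-1=L-\frac12$. The letter $a$ pays for half a run, and about one whole run is still missing. For $aabaabaa$ the estimate reads $\#\mathrm{Sq}\le6$ while the truth is $4$. The example also shows what is lost. Of the $6$ dimensions, the small circuits use $4$: $N(a)=1$ and $N(aab)=M(aab)-3=6-3=3$, matching $S(a)=1$ and $S(aab)=3$. The two unused dimensions are in $\Gamma_1$ and $\Gamma_2$, exactly where we saw circuits too long to be small.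

## Circuits that run from one block of $a$'s to another

The two leftover circuits both travel from a block of $a$'s, through a $b$, to the next block. This always happens.

**Step 5: a cycle that is not small.** The purpose is to show that in many $\Gamma_m$ the small circuits do not span $Z_m$.

**Lemma 3.** Let $c$ be a letter and $1\le m\le L_c'$. Then $Z_m$ contains a vector outside the span of the small circuits of $\Gamma_m$.

*Proof.* Let $c'$ be the other letter. There are two distinct runs of $c$ of length at least $m$. Slide a window of length $m$ along $w$ from the last occurrence of $c^m$ in the earlier run to the first occurrence of $c^m$ in the later one. This is a closed walk in $\Gamma_m$ from the vertex $c^m$ to itself, so its edge-count vector lies in $Z_m$. Its first edge is $c^mc'$, because the occurrence of $c^m$ at the start is at the end of its run and $w$ continues. So the coefficient of $c^mc'$ is positive.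

No small circuit contains the edge $c^mc'$. Indeed, if $C_{p,m}$ did, then $c^m$ would be a factor of $p^{\mathbb Z}$ with $|p|\le m$. So some conjugate of $p$ would be a power of $c$, and $p=c$ by primitivity. But $C_{c,m}$ consists of the single edge $c^{m+1}$. Thus every vector in the span of the small circuits has coefficient $0$ at $c^mc'$, and ours does not. $\square$

**Step 6: summing up.** By Lemmas 1 and 3, for each $m$ with $1\le m\le\max(L_a',L_b')$ the dimension of $Z_m$ exceeds the number of small circuits of $\Gamma_m$ by at least one. For the other $m$ it is at least that number. Since $\max(L_a',L_b')\le n-1$, all these $m$ are in the range of (1). The total number of small circuits, over all $m$, is $\sum_{[p]}N(p)$. So (1) gives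
$$n-2\ \ge\ \sum_{[p]}N(p)+\max(L_a',L_b') .\tag{3}$$

**Proof of Theorem 2(1).** Use $S(p)\le N(p)$ from Lemma 2 for $p\ne a,b$, the surplus (2) for the letters, and (3):
$$\#\mathrm{Sq}(w)=\sum_{[p]}S(p)\le n-2-\max(L_a',L_b')-(\lceil L_a/2\rceil-1)-(\lceil L_b/2\rceil-1),$$
which is the run bound. $\square$

For $aabaabaa$ it gives $8-1-1-2=4$, the exact value.

## A surplus for the class of $a^hb$

Return to $w$ with $|w|_b=k\ge2$ and $|w|_a\ge k$, and let $L\ge1$ be the largest and $L_2$ the second largest (with multiplicity) of $x_0,\dots,x_k$. Then $L=L_a$ and $L_2=L_a'$. The zeros among the $x_j$ do no harm, since $L_2=0$ exactly when there is only one run of $a$. We keep track of one possible further unit. Let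
$$\varepsilon=1\ \text{ if } N(p)\ge S(p)+1\text{ for some primitive }p\text{ other than the letters},\qquad \varepsilon=0\ \text{ otherwise}.$$
Using (3) with $\max(L_a',L_b')\ge L_2$, the surplus $\lceil L/2\rceil-1$ of the letter $a$, the surplus $\lceil L_b/2\rceil-1\ge0$ of $b$ (discarded) and the surplus $\varepsilon$, we get
$$\#\mathrm{Sq}(w)\le n-1-\lceil L/2\rceil-L_2-\varepsilon .\tag{4}$$

**Why $\varepsilon$ is needed.** Take again $w=(a^Lb)^ka^L$ with $L$ even. Without $\varepsilon$, (4) saves $1+\frac32L$, while $B=\frac32L+\frac{3k}{2(k+1)}$. The shortfall is $\frac{3k}{2(k+1)}-1=\frac{k-2}{2(k+1)}$, which is positive for $k\ge3$, though less than $\frac12$. For instance $w=aabaabaabaa$ has $n=11$, $k=3$. Without $\varepsilon$, (4) gives $11-1-1-2=7$, while Theorem 1 asserts $\#\mathrm{Sq}(w)\le\frac58\cdot11=6.875$, so we need $6$. One extra unit would do. In this word it is easy to see where it comes from. The class of $aab$ has only $S(aab)=3$ squares: a fourth power would have length $12$. But all three factors of $(aab)^{\mathbb Z}$ of length $9$ occur and $w$ has only two factors of length $10$, so $M(aab)=9$ and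 $N(aab)=6$. When the same block is repeated beyond two periods, the class has more circuits than squares. The next lemma makes this precise with the least possible amount of repetition.

Call an index $j$ **interior** if $1\le j\le k-1$, that is, if the run $a^{x_j}$ has a $b$ on both sides.

**Step 7: when does $a^hb$ have a surplus?**

**Lemma 4.** Let $h\ge1$. Suppose (i) there are two consecutive interior indices $j,j+1$ with $x_j=x_{j+1}=h$, and (ii) there is an interior $r$ with $x_r=h$ and $x_{r-1},x_{r+1}\ge h$. Then $N(a^hb)\ge S(a^hb)+1$; in particular $\varepsilon=1$ in (4).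

*Proof.* Let $p=a^hb$, which is primitive, and $l=|p|=h+1$. The $l$ factors of $p^{\mathbb Z}$ of length $2l+1=2h+3$ are
$$ba^hba^hb\qquad\text{and}\qquad a^iba^hba^{h+1-i}\quad(1\le i\le h).$$
The first occurs in $w$ by (i). The others have $i\le h$ and $h+1-i\le h$, so they are factors of $a^hba^hba^h$, which occurs in $w$ by (ii). Hence $M(p)\ge2l+1$ and $N(p)\ge l+1$. If no $q^4$ with $q$ conjugate to $p$ occurs in $w$, then no $q^{2r}$ with $r\ge2$ does either, so only the $l$ words $q^2$ can contribute, and $S(p)\le l<N(p)$. If some $q^4$ occurs, Lemma 2 gives $N(p)\ge S(p)+1$. $\square$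

For $h=1$, say, the two factors needed are $babab$ and $ababa$: (i) provides the first and (ii) the second.

**Step 8: three equal maximal runs in a row suffice.**

**Lemma 5.** If $k\ge3$ and three consecutive runs $x_r=x_{r+1}=x_{r+2}=L$ have the maximal length, then $\varepsilon=1$.

*Proof.* Apply Lemma 4 with $h=L$. The index $r+1$ satisfies $1\le r+1\le k-1$, so it is interior, and (ii) holds for it. If $r\ge1$, then $r,r+1$ are consecutive interior indices with runs of length $L$. If $r=0$, then $1,2$ are, since $2\le k-1$. So (i) holds as well. $\square$

## Comparing the saving with $\frac{3n}{2(k+1)}$ for $k\ge3$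

The case $k=2$ is done, so let $k\ge3$. We now prove $\#\mathrm{Sq}(w)<\frac{2k-1}{2k+2}n=n-B$. By (4) it suffices to show $A>B$, where
$$A=1+\lceil L/2\rceil+L_2+\varepsilon,\qquad B=\frac{3n}{2(k+1)} .\tag{5}$$
This will succeed in all cases except for two families of words, which we then count by hand. Put $d=L-L_2\ge0$. In all cases one run has length $L$ and the other $k$ have length at most $L_2$, so
$$n\le L+kL_2+k=(k+1)L_2+(k+1)+(d-1).\tag{6}$$

**Case 1: $d\ge2$.** One run is much longer than the rest, and half of its excess counts in our favor. By (6),
$$B\le\tfrac32L_2+\tfrac32+\tfrac{3}{2(k+1)}(d-1),\qquad A\ge1+\tfrac{L_2+d}2+L_2=\tfrac32L_2+\tfrac32+\tfrac12(d-1).$$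
Since $k+1\ge4$, we have $\frac3{2(k+1)}<\frac12$, and $d-1>0$, so $A>B$.

**Case 2: $d=0$, $L$ odd.** Here the rounding in $\lceil L/2\rceil$ helps: $A\ge1+\frac{L+1}2+L=\frac32(L+1)$, while $n\le(k+1)L+k<(k+1)(L+1)$ gives $B<\frac32(L+1)$. So $A>B$.

**Case 3: $d=0$, $L$ even.** This contains the test word $(a^Lb)^ka^L$, so here $\varepsilon$ must enter. Let $D=\sum_j(L-x_j)\ge0$ measure how far the runs are from being all equal. Then $n=(k+1)L+k-D$, so
$$B=\tfrac32L+\tfrac{3(k-D)}{2(k+1)},\qquad A=1+\tfrac32L+\varepsilon .$$

If $D>\frac{k-2}3$, then $k-D<k-\frac{k-2}3=\frac{2(k+1)}3$, so $B<\frac32L+1\le A$.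

If $D\le\frac{k-2}3$, then at most $D$ of the $k+1$ runs are shorter than $L$. There are $k-1$ triples of consecutive runs, and each short run lies in at most three of them. So at least $k-1-3D\ge k-1-(k-2)=1$ triple consists of three runs of length $L$. Lemma 5 gives $\varepsilon=1$, hence $A=\frac32L+2$. Since $k-D\le k<k+1$, we have $B<\frac32L+\frac32<A$.

**Case 4: $d=1$.** Now $A=1+\lceil L/2\rceil+(L-1)+\varepsilon=L+\lceil L/2\rceil+\varepsilon$. By (6), $n\le(k+1)L_2+(k+1)=(k+1)L$, so $B\le\frac32L$. If $L$ is odd, then $\lceil L/2\rceil>\frac L2$ and $A>B$. If $n<(k+1)L$, then $B<\frac32L\le A$. If $\varepsilon=1$, then $A\ge\frac32L+1>B$. What remains is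

$$L\text{ even},\qquad n=(k+1)L,\qquad \varepsilon=0,\tag{7}$$

where $A=B$: inequality (4) gives the bound of Theorem 1 but not strictness. The next section treats this situation.

## One run of length $L$, all others of length $L-1$

Assume $k\ge3$, $d=1$ and (7). The goal is to pin the word down and then to count its squares.

**Step 9: only two run sequences are left.** Let $h=L-1=L_2$. As $L$ is even, $L\ge2$ and $h\ge1$. Equality in (6) means that one run has length $L$ and all the others have length exactly $h$. So all runs are at least $h$, and condition (ii) of Lemma 4 holds for any interior run of length $h$. If two consecutive interior runs had length $h$, condition (i) would hold too, and Lemma 4 would give $\varepsilon=1$. Since $\varepsilon=0$, no two consecutive interior runs have length $h$. There are $k-1\ge2$ interior runs, at most one of which has length $L$. A sequence with at most one $L$, all other entries $h$, no two adjacent $h$'s and at least two entries is one of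
$$(L,h),\qquad(h,L),\qquad(h,L,h).$$
In each of them the run of length $L$ is interior, so both outer runs have length $h$. Up to reversal, the run sequence $(x_0,\dots,x_k)$ is $(h,L,h,h)$ with $k=3$, or $(h,h,L,h,h)$ with $k=4$.

**Step 10: counting their squares.** Every square has an even number of $b$'s. As in the opening example, a square with exactly two $b$'s is $a^sba^cba^t$ with $s+t=c$, where $c$ is the length of an interior run.

*Runs $(h,L,h,h)$, $k=3$, $n=4L$.* Squares contain $0$ or $2$ letters $b$.

- No $b$: $\lfloor L/2\rfloor=L/2$ squares.
- Middle run $c=L$: both neighbors have length $h=L-1$, so $s,t\le L-1$ and $s+t=L$, giving $1\le s\le L-1$, that is, $L-1$ squares.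
- Middle run $c=h$: the neighbors have lengths $L$ and $h$, so every $s$ with $0\le s\le h$ is possible, giving $h+1=L$ squares.

The total is $\frac52L-1<\frac52L=\frac58\cdot4L=\frac{2k-1}{2k+2}n$.

*Runs $(h,h,L,h,h)$, $k=4$, $n=5L$.* Squares contain $0$, $2$ or $4$ letters $b$.

- No $b$: $L/2$ squares.
- Two $b$'s, $c=h$: the neighbors of either interior run of length $h$ are at least $h$, and both runs give the same words with $0\le s\le h$; so $L$ squares.
- Two $b$'s, $c=L$: $s,t\le h$ and $s+t=L$; so $L-1$ squares.
- Four $b$'s: each half is $a^sba^xba^t$, so the square is $a^sba^xba^{s+t}ba^xba^t$ and uses all four $b$'s. Hence $x=h$, $s+t=L$, and $s,t\le h$ from the outer runs; so $L-1$ squares.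

The total is $\frac L2+L+2(L-1)=\frac72L-2<\frac72L=\frac7{10}\cdot5L=\frac{2k-1}{2k+2}n$.

So in these families the inequality is strict as well, and $\#\mathrm{Sq}(w)<\frac{2k-1}{2k+2}n$ for every $w$ with $k\ge3$. Together with the direct count for $k=2$, this proves Theorem 1 and Theorem 2(2). $\blacksquare$
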